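# Small balls in the closure of the homeomorphism group contract

## 1. Theorems A, B and C

Let $M$ be a compact topological manifold, possibly with boundary $\partial M$, with a fixed metric $d$. Let $H(M)$ be the space of homeomorphisms of $M$ onto itself, $H_\partial(M)$ the subspace of those that are the identity on $\partial M$, and $\overline H(M)$, $\overline H_\partial(M)$ the spaces of all continuous maps of $M$ onto itself that can be approximated arbitrarily closely by elements of $H(M)$, respectively $H_\partial(M)$. All carry the metric $\rho(f,g)=\sup_{x\in M}d(f(x),g(x))$.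

**Theorem A.** For every compact manifold $M$, $\overline H(M)$ is locally contractible.

**Theorem B (uniform version).** Let $\mathcal G=\overline H(M)$ or $\overline H_\partial(M)$. For every $\epsilon>0$ there is $\delta>0$ such that for every $f_0\in\mathcal G$ the inclusion $B(f_0,\delta)\cap\mathcal G\hookrightarrow B(f_0,\epsilon)\cap\mathcal G$ of open $\rho$-balls is null-homotopic.

For a closed set $P\subset M$ put $H_P=\{h\in H(M):h|_P=\mathrm{id}\}$, and let $\overline{H_P}$ be its closure in $\overline H(M)$.

**Theorem C (relative version).** Let $P\subset M$ be closed and $A$ compact with $\partial M\subset A\subset\operatorname{int}P$ ($A=P=\emptyset$ is allowed if $\partial M=\emptyset$). For every $\epsilon>0$ there are $\delta>0$ and a homotopy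
$$K_t:\{f\in\overline{H_P}:\rho(f,\mathrm{id})<\delta\}\to\{f\in\overline{H_A}:\rho(f,\mathrm{id})<\epsilon\}$$
with $K_0$ the inclusion and $K_1\equiv\mathrm{id}$.

Now we unpack. A space $X$ is *locally contractible* if every neighborhood $U$ of every point $x$ contains a neighborhood $V$ of $x$ whose inclusion into $U$ is homotopic, within $U$, to a constant map. So Theorem A says: all maps $f\in\overline H(M)$ that are sufficiently close to a given $f_0$ can be moved, simultaneously and continuously in $f$, to a single map, without leaving $\overline H(M)$ and without going far from $f_0$. Theorem B adds that "sufficiently close" means the same for all $f_0$. Theorem C is the local statement at the identity with control: maps that are limits of homeomorphisms fixed on $P$ are moved to $\mathrm{id}$ through limits of homeomorphisms fixed on the smaller set $A$.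

The question answered by Theorem A is stated in the paper "The Closure of the Space of Homeomorphisms" (1973) in the words "It is unknown whether $\overline H(M)$ is locally contractible for an arbitrary compact manifold." Two facts will be quoted: the spaces $H(M)$ are locally contractible (Černavskii; Edwards–Kirby), which is used once, on $\partial M$, in Section 9; and $\overline H(M)$ is complete under $\rho$.

To get a feeling for $\overline H(M)$: let $b\subset\operatorname{int}M$ be a round ball in a chart. Shrinking $b$ radially by the factor $1-t$, and stretching a collar of $b$ to compensate, gives a path of homeomorphisms for $t<1$ whose limit at $t=1$ crushes $b$ to a point. The limit lies in $\overline H(M)$ and is not injective. So $\overline H(M)$ is not a group, and its elements have no inverses in general. This is the whole difficulty.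

**Conventions.** Let $n=\dim M$. If $n=0$, $M$ is finite and discrete, maps close to each other are equal, and everything is trivial; so $n\ge1$, except that $\partial M$ may have dimension $0$. "int" of a subset of $M$ is its interior in $M$, except that $\operatorname{int}M=M\setminus\partial M$. $D_t\subset\mathbb R^k$ is the closed ball of radius $t$ in the max-norm, $B_t\subset\mathbb R^m$ the closed Euclidean ball, $\operatorname{int}B_t$ the open one; both norms are written $|\cdot|$, and $\mathbb R^k\times\mathbb R^m$ has the norm $\max(|x|,|z|)$. If $k=0$, then $\mathbb R^0$ is a point with $|x|=0$, and a condition such as $|x|\ge1$ is never satisfied. Put $\operatorname{inv}(z)=z/|z|^2$. For $h\in H(M)$,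
$$\rho(fh,gh)=\rho(f,g),\qquad \rho(h^{-1},\mathrm{id})=\rho(h,\mathrm{id}).\tag{1}$$

## 2. Interval, circle, ball, and a twisted disc

**The interval.** A limit of homeomorphisms of $[0,1]$ is a weakly monotone surjection. Conversely, if $f$ is, say, weakly increasing and onto, then $(1-t)f+t\,\mathrm{id}$ is a homeomorphism for $0<t\le1$ and tends to $f$ as $t\to0$. So the increasing part of $\overline H([0,1])$ is convex, and straight lines contract it. A zigzag map onto $[0,1]$ is not in $\overline H([0,1])$, since it is not monotone.

**The circle.** Let $f\in\overline H(\mathbb R/\mathbb Z)$ be at distance less than $\frac14$ from $\mathrm{id}$. A homeomorphism this close to $\mathrm{id}$ has a lift $h:\mathbb R\to\mathbb R$ with $|h(x)-x|<\frac14$; $h(x+1)-h(x)$ is an integer within $\frac12$ of $1$, so it is $1$, and $h$ is injective, hence increasing. Passing to limits, $f$ has a weakly increasing lift $F$ with $F(x+1)=F(x)+1$ and $|F(x)-x|<\frac14$. The maps $(1-t)F(x)+tx$ are strictly increasing for $t>0$ and induce homeomorphisms. Straight lines work again.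

**Straight lines leave the closure in dimension 2.** Let $M=B_2\subset\mathbb R^2=\mathbb C$ and let $f(z)=ze^{i\theta(|z|)}$, where $\theta=\frac{3\pi}2$ on $[0,\frac12]$, $\theta$ decreases linearly to $0$ on $[\frac12,1]$, and $\theta=0$ beyond. Let $g=\frac12(\mathrm{id}+f)$, so $g(z)=\frac12z(1+e^{i\theta(|z|)})$. On the circle $S=\{|z|=\frac23\}$ we have $\theta=\pi$, so $g(S)=0$; but $|g(z)|=\frac{\sqrt2}4$ for $|z|=\frac12$. Suppose homeomorphisms $h_i$ of $M$ converge to $g$. For large $i$ the circle $h_i(S)$ lies in the disc $B_{1/10}$. The image under $h_i$ of the inside of $S$ is a component of $M\setminus h_i(S)$ not containing $\partial M=h_i(\partial M)$; since $M\setminus B_{1/10}$ is connected and contains $\partial M$, that image lies in $B_{1/10}$. So $|g|\le\frac1{10}$ inside $S$, a contradiction. Hence $g\notin\overline H(M)$. Replacing $f(z)$ by $\tau f(z/\tau)$ on $B_{2\tau}$ (identity elsewhere) produces the same failure with $f$ as close to $\mathrm{id}$ as we like.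

**The ball.** For $f\in H_\partial(B^n)$ on the unit ball, the Alexander trick puts $\mathcal A_tf(x)=tf(x/t)$ for $|x|<t$ and $\mathcal A_tf(x)=x$ for $|x|\ge t$, with $\mathcal A_0f=\mathrm{id}$. In the Euclidean sup-metric, $\rho(\mathcal A_tf,\mathcal A_tg)=t\rho(f,g)$. So the formula makes sense on $\overline H_\partial(B^n)$, maps it into itself, is continuous in $(t,f)$, and does not increase the distance to $\mathrm{id}$. Every ball about $\mathrm{id}$ in $\overline H_\partial(B^n)$ contracts in itself. What makes this work is an estimate: the formula is *uniformly* continuous in $f$ for $\rho$, so it survives passage to the closure.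

## 3. Joining two maps without inverting either

On a general $M$ a natural plan is to change $f$ near $\mathrm{id}$ into $\mathrm{id}$ by finitely many changes $f\mapsto f'$, each inside one small cell $b$. Say that two maps $f,f':M\to M$ are *$b$-related* if for each $p\in M$
$$f(p)=f'(p),\quad\text{or both } f(p),f'(p)\in b .$$
Suppose $f,f'$ are $b$-related homeomorphisms and $b$ is a ball. The obvious path from $f$ to $f'$ comes from the Alexander trick: $f'f^{-1}$ is the identity off $b$, so $\mathcal A_t(f'f^{-1})f$ runs from $f$ (at $t=0$) to $f'$ (at $t=1$).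

**Where this path breaks.** It uses $f^{-1}$, and it does not extend to the closure even in dimension 1. Take $M=b=[0,1]$, $f'=\mathrm{id}$, and $G_t(h)=\mathcal A_t(h^{-1})h$ with the trick centered at $\frac12$, so $\mathcal A_tg(\frac12+y)=\frac12+t\bigl(g(\frac12+\frac yt)-\frac12\bigr)$ for $|y|<\frac t2$. For $k\ge3$ let $h_k(\frac12+y)=\frac12+\frac1k\phi(y)$ for $|y|\le\frac16$, extended linearly on $[0,\frac13]$ and $[\frac23,1]$ with $h_k(0)=0$, $h_k(1)=1$. Use first $\phi(y)=6y$, giving $h_k$, and then $\phi(y)=\operatorname{sgn}(y)\sqrt{6|y|}$, giving $h_k'$. Then $\rho(h_k,h_k')\le\frac2k\to0$. For $|\phi(y)|\le t$ and $t=\frac12$, the point $h(\frac12+y)=\frac12+\frac1k\phi(y)$ is within $\frac1{2k}<\frac14=\frac t2$ of the center, so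
$$G_t(h)(\tfrac12+y)=\tfrac12+t\,\phi^{-1}\bigl(\phi(y)/t\bigr).$$
At $y=\frac1{24}$ the first $\phi$ gives $\phi(y)=\frac14$ and the value $\frac12+\frac1{24}$; the second gives $\phi(y)=\frac12$, $\phi^{-1}(1)=\frac16$ and the value $\frac12+\frac1{12}$. So $\rho(G_{1/2}h_k,G_{1/2}h_k')\ge\frac1{24}$ for all $k$, although both sequences converge to the same element of $\overline H([0,1])$. No continuous extension of $G_{1/2}$ to the closure exists.

**A path that survives.** Let a *collapse* of a compact set $b\subset\operatorname{int}M$ be a continuous family $c_t:M\to M$, $0\le t\le1$, with $c_0=\mathrm{id}$, $c_t\in H(M)$ for $t<1$, and $c_1$ constant on $b$. If $f,f'$ are $b$-related, then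
$$c_1f=c_1f'.\tag{2}$$
So $c_tf$ for $t:0\to1$, followed by $c_tf'$ for $t:1\to0$, is a path from $f$ to $f'$. No inverse occurs. If $f\mapsto f'$ is uniformly continuous, everything extends to the closure. The next definition and lemma record exactly what is needed.

**Definition.** Let $P,P'\subset M$ be closed and let $b$ be a compact set with a collapse $c_t$. An *elementary change from $P$ to $P'$ over $b$* consists of, for each $\eta>0$, a $\delta>0$ and a map $\Psi:\{f\in H_P:\rho(f,\mathrm{id})<\delta\}\to\overline{H_{P'}}$ that is uniformly continuous for $\rho$, with $\rho(\Psi(f),\mathrm{id})<\eta$ and with $f,\Psi(f)$ always $b$-related.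

**Lemma 1.** Given an elementary change from $P$ to $P'$ over $b$, for each $\eta>0$ there are $\delta>0$ and a continuous map
$$\overline\Psi:\{f\in\overline{H_P}:\rho(f,\mathrm{id})<\delta\}\to\{f\in\overline{H_{P'}}:\rho(f,\mathrm{id})<\eta\}$$
with $c_1f=c_1\overline\Psi(f)$. The concatenation of $c_tf$ $(t:0\to1)$ and $c_t\overline\Psi(f)$ $(t:1\to0)$ is a homotopy from $f$ to $\overline\Psi(f)$, continuous in $(f,t)$. If $A\subset P\cap P'$ is closed and every $c_t$ is the identity on $A$, it lies in $\overline{H_A}$.

*Proof.* Take $\delta,\Psi$ for $\eta/2$. The set $\{f\in H_P:\rho(f,\mathrm{id})<\delta\}$ is dense in $\{f\in\overline{H_P}:\rho(f,\mathrm{id})<\delta\}$, because the inequality is an open condition. Since $\overline{H_{P'}}$ is closed in the complete space $\overline H(M)$, the uniformly continuous $\Psi$ extends continuously, with $\rho(\overline\Psi(f),\mathrm{id})\le\eta/2<\eta$. Equation (2) holds for $\Psi$ on the dense set and passes to limits. Continuity of $(f,t)\mapsto c_tf$ follows from uniform continuity of $(t,p)\mapsto c_t(p)$ on $[0,1]\times M$. Finally let $f\in\overline{H_A}$,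 $h_i\to f$ with $h_i\in H_A$, and $t_i\to t$ with $t_i<1$. Then $c_{t_i}h_i\in H_A$ and $c_{t_i}h_i\to c_tf$, so $c_tf\in\overline{H_A}$. Apply this to $f$ and to $\overline\Psi(f)$, which lie in $\overline{H_P},\overline{H_{P'}}\subset\overline{H_A}$. $\square$

The easiest elementary change is the one over a top-dimensional cube whose boundary is already fixed.

**Lemma 2.** Let $\sigma\subset\operatorname{int}M$ be an $n$-cube in a chart $\mathbb R^n$ with $\partial\sigma\subset P$, interior $\mathring\sigma$ and center $p_\sigma$. For $f\in H_P$ with $\rho(f,\mathrm{id})<d(p_\sigma,M\setminus\mathring\sigma)$ let $\Psi(f)=f$ off $\sigma$ and $\Psi(f)=\mathrm{id}$ on $\sigma$. This is an elementary change from $P$ to $P\cup\sigma$ over $\sigma$, with $\delta=\min(\eta,d(p_\sigma,M\setminus\mathring\sigma))$; the collapse $c_t$ can be supported in any given neighborhood of $\sigma$.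

*Proof.* The set $f(\mathring\sigma)$ is connected, misses $\partial\sigma=f(\partial\sigma)$, and contains $f(p_\sigma)\in\mathring\sigma$. As $\mathring\sigma$ is open and closed in $M\setminus\partial\sigma$, $f(\mathring\sigma)\subset\mathring\sigma$. By (1) the same holds for $f^{-1}$. So $f(\sigma)=\sigma$, and $\Psi(f)$ is a homeomorphism in $H_{P\cup\sigma}$. Clearly $\rho(\Psi f_1,\Psi f_2)\le\rho(f_1,f_2)$, $\rho(\Psi f,\mathrm{id})\le\rho(f,\mathrm{id})$, and $f,\Psi(f)$ are $\sigma$-related. For the collapse let $N$ be the max-norm distance to $p_\sigma$ divided by the half-side, so $\sigma=\{N\le1\}$. Let $c_t$ be radial about $p_\sigma$, sending $N\mapsto(1-t)N$ for $N\le1$ and $[1,1+\tau]$ linearly onto $[1-t,1+\tau]$, and the identity elsewhere, with small $\tau>0$. $\square$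

What remains is to get the boundaries of such cubes fixed. For this we must change $f$ near a lower-dimensional cube, over a small cell, *by a formula uniformly continuous in $f$*. The standard device for straightening a homeomorphism near a point is the torus trick: pull the map back along an immersion of a punctured torus, where it becomes a map close to the identity, and fill in the puncture by the Schoenflies theorem. As it stands this meets the same obstacle. The Schoenflies theorem gives an extension for each homeomorphism but no estimate comparing the extensions of two of them; and for $n\ge2$ a limit map $f$ need not be injective on the sphere around the puncture (it may crush a small cell meeting the sphere), so the theorem does not apply to it. Our construction replaces filling by *collapsing*: the punctures are crushed to points by Lipschitz maps that do not depend on $f$. The Schoenflies theorem will be used only afterwards, to see that the result lies in the closure of the homeomorphisms. We also turn the torus picture inside out by $\operatorname{inv}$, so that $f$ is kept near the unit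 sphere $|w|=1$ of the chart and becomes the identity further in.

## 4. An inverted immersion of the torus

**Lemma 3.** Let $m\ge1$. There are $L>0$, $T=\mathbb R^m/L\mathbb Z^m$ with projection $\pi$, smooth embeddings $e_0,\dots,e_s:B_3\to T$ (extending to embeddings of neighborhoods of $B_3$) with disjoint images, $e_0=\pi|_{B_3}$, and a smooth immersion $\beta:O\to\mathbb R^m$ of an open neighborhood $O$ of the compact set $Y_1=T\setminus\bigcup_je_j(\operatorname{int}B_{1/2})$, such that
$$\beta(\pi(z))=\operatorname{inv}(z)\qquad\text{for }\tfrac12\le|z|\le3.\tag{3}$$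

For $m=1$ this can be written down. Let $L=8$ and $\beta(\pi(z))=1/z$ for $0<|z|<4$, which is $\operatorname{inv}$ of the identity immersion of the circle minus the class of $4$. Let $e_0=\pi|_{[-3,3]}$ and $e_1(\xi)=\pi(4+\xi/4)$, with image $\pi([3.25,4.75])$. The two points where $\beta$ is undefined, $0$ and $4$, are the centers of $e_0$ and $e_1$.

*Proof.* **Step 1: an immersion that is the identity on a large ball.** Let $T_0=\mathbb R^m/\mathbb Z^m$ and let $pt\in T_0$ be different from the class of $0$. By Hirsch (Ann. of Math. 73 (1961)), an open parallelizable $m$-manifold immerses in $\mathbb R^m$; so there is a smooth immersion $\alpha_0:T_0\setminus pt\to\mathbb R^m$. After an affine change of $\mathbb R^m$, $\alpha_0(0)=0$ and $D\alpha_0(0)=I$, where small $z$ is identified with its class. Let $\chi$ be a smooth bump function, $\chi=1$ on $B_1$ and $\chi=0$ off $B_2$. For small $\varrho$ with $2\varrho<\frac12$ and $pt$ not in the image of $B_{2\varrho}$, replace $\alpha_0(z)$ on $|z|\le2\varrho$ by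
$$\alpha_0(z)+\chi(z/\varrho)\,(z-\alpha_0(z)).$$
There $z-\alpha_0(z)=O(\varrho^2)$, $I-D\alpha_0=O(\varrho)$, and the derivative of $\chi(z/\varrho)$ is $O(1/\varrho)$. So the new derivative differs from $I$ by $O(\varrho)$. For small $\varrho$ the new map is an immersion, and it is the identity on $B_\varrho$. Rescale torus and $\mathbb R^m$ by the same factor $L\ge4/\varrho$. This gives an immersion $\alpha:T\setminus pt\to\mathbb R^m$ with $\alpha(\pi(z))=z$ for $|z|\le4$; we may identify $B_4$ with $\pi(B_4)$ since, taking $L=4/\varrho$, $4=L\varrho<L/4$; and $pt\notin\pi(B_4)$.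

**Step 2: enclose the bad points.** The map $\operatorname{inv}\circ\alpha$ is undefined at $pt$ and on $Z=\alpha^{-1}(0)$. The set $Z$ is closed and discrete in $T\setminus pt$, hence countable, but it may accumulate at $pt$. Some small round sphere about $pt$ misses $Z$, since only countably many radii are excluded; by closedness so does a thin closed annulus around it. With a radial reparametrization, linear near the center, that sends radii in $[\frac12,3]$ into the annulus, we get a smooth embedding $e_s$ of $B_3$ with $e_s(0)=pt$, image disjoint from $\pi(B_3)$, and $e_s(\{\frac12\le|\xi|\le3\})\cap Z=\emptyset$. Outside $e_s(B_{1/2})$ only finitely many points $\pi(0),z_1,\dots,z_{s-1}$ of $Z$ remain, because $T\setminus e_s(\operatorname{int}B_{1/2})$ is compact in $T\setminus pt$. Here $z_i\notin\pi(B_3)$, because $\alpha$ is the identity on $\pi(B_4)$, and $z_i\notin e_s(B_3)$. Take small disjoint round balls $e_i(B_3)$ centered at the $z_i$, disjoint from $\pi(B_3)\cup e_s(B_3)$. Put $O=T\setminus(pt\cup Z)$, which is open, and $\beta=\operatorname{inv}\circ\alpha$ on $O$. All of $pt\cup Z$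 lies in $\bigcup_je_j(\operatorname{int}B_{1/2})$, so $Y_1\subset O$. $\square$

**Lifts.** Let $e_{j,v}$, $v\in L\mathbb Z^m$, be the lifts of $e_j$ to $\mathbb R^m$, with $e_{0,0}$ the inclusion $B_3\subset\mathbb R^m$. They are translates of one another for fixed $j$, and all their images are disjoint. Put
$$\tilde Y=\mathbb R^m\setminus\bigcup_{j,v} e_{j,v}(\operatorname{int}B_1),\qquad\tilde Y_1=\pi^{-1}(Y_1),\qquad\tilde\beta=\beta\pi .$$

**Lemma 4.** There are $r,\lambda\in(0,\frac1{10})$ and $C\ge1$ such that for all $z\in\tilde Y$:

1. the closed $2r$-ball about $z$ lies in $\tilde Y_1$, and for $z_1,z_2$ in it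
$$|z_1-z_2|\le C\,|\tilde\beta z_1-\tilde\beta z_2|;\tag{4}$$
2. for $|w-\tilde\beta(z)|\le\lambda$ there is a unique $s(z,w)$ in the closed $r$-ball about $z$ with $\tilde\beta(s(z,w))=w$. The map $s$ is continuous, and
$$|s(z,w)-s(z,w')|\le C|w-w'|,\qquad|s(z,w)-z|\le C|w-\tilde\beta(z)|.\tag{5}$$

*Proof.* Near each point $y$ of $\tilde Y_1$ there is a ball on which $D\tilde\beta$ differs from the invertible matrix $D\tilde\beta(y)$ by at most $\frac12\|D\tilde\beta(y)^{-1}\|^{-1}$; there (4) holds with $C=2\|D\tilde\beta(y)^{-1}\|$. Everything is invariant under $L\mathbb Z^m$ and $Y_1$ is compact, so one $C$ and one radius serve for all $y$. The distance from $\tilde Y$ to the complement of $\tilde Y_1$ is positive for the same reason. This gives part 1 for small $r$. For part 2 take $\lambda<r/C$. Uniqueness is (4). For existence let $V$ be the open $r/C$-ball about $\tilde\beta(z)$. By (4), $\tilde\beta$ maps the $r$-sphere about $z$ off $V$. So the part in $V$ of the image of the open $r$-ball equals the part in $V$ of the image of the closed $r$-ball. It is open, relatively closed in $V$, and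 contains $\tilde\beta(z)$; hence it is $V$. If $(z_i,w_i)\to(z,w)$, each limit point of $s(z_i,w_i)$ has the defining property of $s(z,w)$; so $s$ is continuous. The estimates (5) are (4). $\square$

Fix $R\ge2$ with $|\tilde\beta|\le R-1$ on $\tilde Y_1$. All these data depend only on $m$.

## 5. The handle change: statement, picture, constants

Let $k+m=n$, $m\ge1$, and let $\varphi:\{|x|<6\}\times\{|w|<R+2\}\to\operatorname{int}M$ be an open embedding with domain in $\mathbb R^k\times\mathbb R^m$. We identify the domain with its image.

**Proposition 5.** Let $P\subset M$ be closed with $Q:=\{1\le|x|\le4,\ |w|\le R\}\subset P$. Put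
$$b=D_3\times B_1,\qquad P'=\bigl(P\setminus\{|x|<3,|w|<1\}\bigr)\cup(D_4\times B_{1/4}).$$
For each $\eta>0$ there are $\delta>0$ and a map $\Psi:\{f\in H_P:\rho(f,\mathrm{id})<\delta\}\to\overline{H_{P'}}$, uniformly continuous for $\rho$, with $\rho(\Psi(f),\mathrm{id})<\eta$, such that for all $p\in M$: $\Psi(f)(p)=f(p)$, or both $f(p),\Psi(f)(p)\in b$.

So $f$ is assumed fixed where $x$ is near the end of the handle, and $\Psi(f)$ is fixed near the whole core $D_4\times0$. The price is that the rest of $b$ may cease to be fixed. The collapse of $b$ needed in Section 3 is explicit: with $N=\max(|x|/3,|w|)$, let $c_t$ be radial in the chart, $N\mapsto(1-t)N$ for $0\le N\le1$, mapping $[1,\frac76]$ linearly onto $[1-t,\frac76]$, and the identity elsewhere. Its support lies in $D_{3.5}\times B_{7/6}$. So Proposition 5 says that there is an elementary change from $P$ to $P'$ over $b$.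

The picture is this. View the shell $\frac14<|w|\le1$ as $\{|z|\ge1\}$, with $|w|=\frac14$ at infinity. Near $|z|=1$ the identification is $z=\operatorname{inv}(w)$, and we want the new map to be $f$ there. Using $\tilde\beta$, we lift $f$ to a map on a periodic domain in $z$-space that agrees with $f$ near $|z|=1$ and has *bounded* displacement all the way to infinity. A bounded displacement becomes invisible when infinity is squeezed onto the sphere $|w|=\frac14$, so the new map extends by the identity over $B_{1/4}$. The periodic domain has holes, and these we crush. To make room for this, here are the cells around the holes, the crushing maps, the squeezing map, and the constants.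

**Cells and crushing maps.** For $(j,v)\ne(0,0)$ let $E_{j,v}=D_3\times e_{j,v}(B_3)\subset\mathbb R^n$ with coordinates $(x,\xi)\in D_3\times B_3$ and $\|p\|=\|p\|_{j,v}=\max(|x|,|\xi|)\le3$. Its center is $c_{j,v}=(0,e_{j,v}(0))$; "center" will always mean one of these, with $(j,v)\ne(0,0)$. The cells are disjoint, locally finite, lie in $\{|z|>3\}$, and come in finitely many types up to translation. For $a\in[\frac32,2]$ let $q_a:\mathbb R^n\to\mathbb R^n$ be the identity off the cells and, in each cell, radial in the coordinates $(x,\xi)$ with
$$\|p\|\mapsto\tau_a(\|p\|)=\max\Bigl(0,\,3\,\frac{\|p\|-a}{3-a}\Bigr).$$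
It fixes $\{\|p\|=3\}$, collapses $\{\|p\|\le a\}$ to the center, is injective elsewhere, and preserves each cell.

There is $\Lambda\ge1$ such that all $q_a$ are $\Lambda$-Lipschitz. In cell coordinates write $u,u'$ for two points with $\|u\|\ge\|u'\|>0$. Then $q_au=\tau_a(\|u\|)u/\|u\|$, the slope of $\tau_a$ is at most $3$, $\tau_a(t)\le t$ on $[0,3]$, and $\bigl\|u/\|u\|-u'/\|u'\|\bigr\|\le2\|u-u'\|/\|u'\|$. So the Lipschitz constant in cell coordinates is at most $3+2=5$, and $e_{j,v}$ is bi-Lipschitz on $B_3$. For two points not in one common cell, cut the segment joining them at its first exit point from the cell of the first point and its last entry point into the cell of the second (if they lie in cells). These points are fixed by $q_a$ and occur in this order because the cells are disjoint. Add the estimates for the pieces. Also $|\partial_a\tau_a|=3(3-t)/(3-a)^2$ for $t\ge a$ is bounded, so $|q_a-q_{a'}|\le C'|a-a'|$ for some $C'$.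

**The squeezing map.** Choose a smooth nonincreasing $\zeta:[1,\infty)\to(0,1]$ with $\zeta=1$ on $[1,2]$ and $\zeta(t)\to0$, and a smooth strictly decreasing $\vartheta:[1,\infty)\to(\frac14,1]$ with $\vartheta(t)=1/t$ on $[1,2]$ and $\vartheta(t)\to\frac14$, both with bounded derivatives. Let
$$\iota(x,z)=\bigl(\zeta(|z|)\,x,\ \vartheta(|z|)\,z/|z|\bigr),\qquad\iota:\mathbb R^k\times\{|z|\ge1\}\xrightarrow{\ \cong\ }\mathbb R^k\times\{\tfrac14<|w|\le1\}.$$
So $\iota(x,z)=(x,\operatorname{inv}z)$ for $1\le|z|\le2$. The factor $\zeta$ makes displacements in the $x$-direction disappear at infinity too. On $\{|x|\le3,|z|\ge1\}$ the derivative of $\iota$ is bounded: the $x$-part by $1+3\sup|\zeta'|$, the radial part by $\sup|\vartheta'|$, the tangential factor by $\vartheta/|z|\le1$. Hence there is $\Lambda_\iota$ with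
$$|\iota(p_1)-\iota(p_2)|\le\Lambda_\iota|p_1-p_2|\quad\text{if }|x(p_i)|\le3,\ |z(p_i)|\ge1.1,\ |p_1-p_2|\le0.2,\tag{6}$$
because every point of the segment $p_1p_2$ is within $0.1$ of an end, so the segment stays in $\{|x|\le3,|z|\ge1\}$.

**Constants.** A smaller $\eta$ gives a stronger statement, so we may assume $\eta$ less than half the minimal distance between different components of $M$. Choose in this order:

* $\eta_1\le\frac1{10}$ such that points of $b$ at chart distance $\le\Lambda_\iota\eta_1$ have $d$-distance $<\eta/2$;
* $\kappa\in(0,\frac12)$ with $C'\kappa\le\eta_1/2$;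
* $\mu>0$ with $\mu\le\min(\lambda,r/C,\frac1{100})$ and $\Lambda C\mu\le\eta_1/2$, such that ($\mu_1$) if $1.2\le|z|\le1.5$ and $|w'-\operatorname{inv}z|\le\mu$, then $|\operatorname{inv}w'-z|\le r$ and $\frac12\le|\operatorname{inv}w'|\le3$; and ($\mu_2$) for every cell the closed $C\mu$-neighborhood of $\{\|p\|\le\frac32+\frac\kappa2\}$ lies in $\{\|p\|<\frac32+\kappa\}$;
* $\delta\le\eta/2$ such that $\rho(f,\mathrm{id})<\delta$ implies that $f$ and $f^{-1}$ map each chart point with $|x|\le5$, $|w|\le R+1$ to a chart point at chart distance $\le\mu$.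

The last choice is possible because $d$ and the chart metric are uniformly equivalent on compact parts of the chart. Now fix $f\in H_P$ with $\rho(f,\mathrm{id})<\delta$, and let $g=f^{-1}$.

## 6. Proof of Proposition 5

**Step 1: lift $f$.** The purpose is to spread $f$ over a periodic domain with bounded displacement. Let
$$\mathcal D=\mathbb R^n\setminus\bigcup_{j,v}\{|x|<1,\ z\in e_{j,v}(\operatorname{int}B_1)\},$$
the union running over all $(j,v)$, including $(0,0)$. For $(x,z)\in\mathcal D$ put $\tilde f(x,z)=(x,z)$ if $|x|\ge1$. If $|x|<1$, then $z\in\tilde Y$; write $f(x,\tilde\beta(z))=(x',w')$ and put $\tilde f(x,z)=(x',s(z,w'))$. This makes sense since $|\tilde\beta(z)|\le R-1$ and $|w'-\tilde\beta(z)|\le\mu\le\lambda$. The second formula makes sense on the closed set $\{|x|\le1,z\in\tilde Y\}$, and for $|x|=1$ it gives $(x,z)$, because then $(x,\tilde\beta z)\in Q$ is fixed and $s(z,\tilde\beta z)=z$. So $\tilde f$ is continuous. By (5) its displacement is at most $C\mu$, and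
$$|\tilde f_1-\tilde f_2|\le C\sup|f_1-f_2|\tag{7}$$
for two maps $f_1,f_2$, where the sup is of chart distances over $\{|x|\le1,|w|\le R\}$.

(a) *$|x|<1$ implies $|x'|<1$.* Otherwise $1\le|x'|\le4$ and $|w'|\le R$, so $(x',w')\in Q$ is fixed by $f$. As $f$ is injective, $(x,\tilde\beta z)=(x',w')$, a contradiction.

(b) *$\tilde f$ is injective.* Let $\tilde f(x_1,z_1)=\tilde f(x_2,z_2)=(x',z')$. If $|x'|\ge1$, then $|x_i|\ge1$ by (a), and both points are fixed. If $|x'|<1$, then $|x_i|<1$ and $f(x_i,\tilde\beta z_i)=(x',\tilde\beta z')$ for both $i$; so $x_1=x_2$ and $\tilde\beta z_1=\tilde\beta z_2$. Since $|z_i-z'|\le r$, $z_2$ lies in the closed $2r$-ball about $z_1$, and (4) gives $z_1=z_2$.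

The same construction for $g$ gives $\tilde g$. *If $p\in\mathcal D$ and $\tilde g(p)\in\mathcal D$, then $\tilde f(\tilde g(p))=p$.* For $|x|\ge1$ this is clear. For $|x|<1$ let $g(x,\tilde\beta z)=(x'',w'')$ and $\tilde g(x,z)=(x'',z'')$. Then $|x''|<1$ by (a) for $g$, so $z''\in\tilde Y$; also $\tilde\beta z''=w''$ and $|z''-z|\le r$. Now $f(x'',\tilde\beta z'')=(x,\tilde\beta z)$ and $|\tilde\beta z-\tilde\beta z''|\le\mu\le\lambda$. As $z$ is in the closed $r$-ball about $z''$, uniqueness gives $s(z'',\tilde\beta z)=z$. So $\tilde f(x'',z'')=(x,z)$.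

**Step 2: fill the holes by collapsing.** The purpose is to get from $\tilde f$ a map defined on all of $\{|z|\ge1.2\}$. Let $q'=q_{3/2}$ and $q=q_{3/2+\kappa}$; the two radii differ on purpose. Define $\hat F$ on $\{(x,z):|z|\ge1.2\}$ by $\hat F(c_{j,v})=c_{j,v}$ and
$$\hat F(p)=q\,\tilde f\,q'^{-1}(p)\qquad\text{for }p\text{ not a center}.$$
Here $q'^{-1}(p)$ is a single point of $\mathcal D$. Off the cells it is $p$, which lies in no hole: $|z|\ge1.2$ excludes the hole of $(0,0)$, and each other hole is the set $\{\|p\|<1\}$ of its cell. In a cell it has norm $>\frac32$. It depends continuously on $p$. Near a center, $\frac32<\|q'^{-1}(p)\|\le\frac32+\frac\kappa2$; by ($\mu_2$), $\|\tilde fq'^{-1}(p)\|<\frac32+\kappa$, so $\hat F(p)$ is that center. Hence $\hat F$ is continuous. Note that $q'^{-1}$ is applied to the argument $p$ and does not depend on $f$; only the Lipschitz map $q$ is applied after $\tilde f$. This is why estimates survive. We record the properties.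

(c) *$\hat F=\mathrm{id}$ for $|x|\ge3$, and $\hat F$ preserves $\{|x|\le3\}$.* Indeed $q,q'$ are the identity on $\{|x|\ge3\}$ and preserve $\{|x|\le3\}$; $\tilde f$ is the identity on $|x|\ge1$ and preserves $\{|x|<1\}$.

(d) *$|\hat F(p)-p|\le\eta_1$ and $|\hat F_1-\hat F_2|\le\Lambda C\sup|f_1-f_2|$.* With $u=q'^{-1}(p)$, $|q\tilde fu-q'u|\le|q\tilde fu-qu|+|qu-q'u|\le\Lambda C\mu+C'\kappa\le\eta_1$. The second estimate is (7).

(e) *If $\hat F(p_1)=\hat F(p_2)$ is not a center, then $p_1=p_2$.* Centers map to centers, so no $p_i$ is a center. As $q$ is injective off the fibers over centers, $\tilde fq'^{-1}(p_1)=\tilde fq'^{-1}(p_2)$. By (b), $q'^{-1}(p_1)=q'^{-1}(p_2)$, so $p_1=p_2$.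

(f) *In each cell, every $y$ with $0<\|y\|<1$ is in the image of $\hat F$.* Let $p=q^{-1}(y)$, so $\|p\|>\frac32+\kappa$, $p\in\mathcal D$, and $p$ is in no other cell. Since $|\tilde g(p)-p|\le C\mu$, ($\mu_2$) shows that $\tilde g(p)$ lies in no set $\{\|\cdot\|_{j,v}\le\frac32\}$. Its $z$-coordinate has norm $>3-C\mu>2$. So $\tilde g(p)\in\mathcal D$ and $\tilde f\tilde g(p)=p$ by Step 1. The point $q'\tilde g(p)$ is not a center and has $|z|>2$: it is $\tilde g(p)$, or it lies in a cell. Hence $\hat F(q'\tilde g(p))=q\tilde f\tilde g(p)=q(p)=y$.

(g) *For $1.2\le|z|\le1.5$ and $|x|\le4$: $\hat F(x,z)=(x',\operatorname{inv}(w'))$, where $f(x,\operatorname{inv}z)=(x',w')$.* The point $(x,z)$ is off the cells. If $|x|\ge1$, both sides are $(x,z)$, as $(x,\operatorname{inv}z)\in Q$. If $|x|<1$, then $\tilde\beta z=\operatorname{inv}z$ by (3), and by ($\mu_1$) and (3) $\tilde\beta(\operatorname{inv}w')=w'$ with $|\operatorname{inv}w'-z|\le r$. So $s(z,w')=\operatorname{inv}w'$ and $\tilde f(x,z)=(x',\operatorname{inv}w')$. This point is off the cells because $|\operatorname{inv}w'|\le3$, so $q$ fixes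 it.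

**Step 3: define $f'=\Psi(f)$ and check continuity.** The purpose is to transplant $\hat F$ into the chart. Put
$$f'=\begin{cases}f&\text{on }M\setminus(D_3\times B_{2/3}),\\ \iota\hat F\iota^{-1}&\text{on }D_3\times\{\frac14<|w|\le\frac56\},\\ \mathrm{id}&\text{on }D_3\times B_{1/4}.\end{cases}$$
If $\frac14<|w|\le\frac56$, then $\iota^{-1}(x,w)$ has $|z|\ge1.2$ and its $\hat F$-image has $|z|\ge1.1$; so the second line makes sense. The $x$-coordinate of $\iota^{-1}(x,w)$ may exceed $3$ in norm, but then $\hat F$ fixes the point; by (c) the second line maps into $D_3\times\{\frac14<|w|<1\}$.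

*The first two lines agree where both apply.* Let $\frac23\le|w|\le\frac56$ and $|x|\le3$. Then $\iota^{-1}(x,w)=(x,\operatorname{inv}w)$ with $|\operatorname{inv}w|\in[1.2,1.5]$, and the $\hat F$-image has $|z|\in[1.1,1.6]$, where $\iota=(\mathrm{id},\operatorname{inv})$. By (g), $\iota\hat F\iota^{-1}(x,w)=f(x,w)$.

*Continuity.* $M$ is the union of the closed sets $\overline{M\setminus(D_3\times B_{2/3})}$, $D_3\times\{\frac14\le|w|\le\frac23\}$ and $D_3\times B_{1/4}$. Where $|x|=3$ and $|w|\le\frac23$: $f$ is the identity since the point is in $Q$, and the other two lines are the identity since $\iota^{-1}$ has $x$-coordinate of norm $3/\zeta\ge3$. Where $|w|=\frac23$, the first two lines agree. At $|w|=\frac14$ we show that the second line tends to the identity. Let $|z|=t$ and $\hat F(x,z)=(x',z')$, $|z'|=t'$. If $|x|\ge3$, the point is fixed. If $|x|\le3$, then $|x'|\le3$, $|t-t'|\le\eta_1$, and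
$$|\iota(x',z')-\iota(x,z)|\le3\bigl(\zeta(t)+\zeta(t')\bigr)+|\vartheta(t)-\vartheta(t')|+2\eta_1/t\ \to\ 0\qquad(t\to\infty).$$
Since $|w|=\vartheta(t)\to\frac14$ exactly when $t\to\infty$, $f'$ is continuous.

**Step 4: size, uniform continuity, relation to $f$, fixed set.** These are the requirements other than membership in the closure.

On $D_3\times B_{2/3}$, a point moved by $f'$ has the form $\iota(p_0)$ with $|x(p_0)|\le3$, $|z(p_0)|\ge1.5$, and $\hat F(p_0)$ has $|x|\le3$, $|z|\ge1.4$. By (6) and (d) the chart displacement is at most $\Lambda_\iota\eta_1$, and both points lie in $b$; so the $d$-displacement is $<\eta/2$. Elsewhere $f'=f$ and $\rho(f,\mathrm{id})<\delta\le\eta/2$. So $\rho(f',\mathrm{id})\le\eta/2<\eta$.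

For two maps, $|\hat F_1(p)-\hat F_2(p)|\le2\eta_1\le0.2$, so (6) and (d) give $|f_1'-f_2'|\le\Lambda_\iota\Lambda C\sup|f_1-f_2|$ in the chart on $D_3\times B_{2/3}$. Elsewhere $f_i'=f_i$. By the uniform equivalence of $d$ and the chart metric on compact sets, $\Psi$ is uniformly continuous for $\rho$.

*If $p\in D_3\times B_{2/3}$, then $f(p),f'(p)\in b$*; elsewhere $f'=f$. Indeed $f(p)=(x',w')$ has $|w'|<1$ and $|x'|\le4$. If $|x'|>3$, then $f(p)\in Q$ is fixed, so $f(p)=p$ by injectivity, contradicting $|x(p)|\le3$. For $f'(p)$ this was noted in Step 3.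

*$f'=\mathrm{id}$ on $P'$.* Off $D_3\times B_{2/3}$ we have $f'=f$, and $P'\setminus(D_3\times B_{2/3})\subset P$ because $\{3<|x|\le4,|w|\le\frac14\}\subset Q$. In $D_3\times B_{2/3}$, points of $P'$ have $|x|=3$ or $|w|\le\frac14$, and $f'$ fixes them.

**Step 5: where $f'$ fails to be injective.** The purpose is to localize the failure at the images of centers. *If $f'(p_1)=f'(p_2)$ and $p_1\ne p_2$, then $f'(p_1)=\iota(c)$ for a center $c$, and $p_1,p_2\in D_3\times B_{5/6}$.*

If both points are off $D_3\times B_{2/3}$, injectivity of $f$ excludes this. If both are in $D_3\times B_{5/6}$: there $f'$ preserves $\{|w|>\frac14\}$ and is the identity on $\{|w|\le\frac14\}$, so both points have $|w|>\frac14$, and (e) applies. In the remaining case, one point $p$ is not in $D_3\times B_{5/6}$ and the other, $p'$, is in $D_3\times B_{2/3}$. Let $y=f(p)=f'(p')$. Then $|x(y)|\le3$. Also $|w(y)|<0.72$: either $y=p'$ with $|w|\le\frac14$, or $\iota^{-1}(p')$ has $|z|\ge1.5$, its $\hat F$-image has $|z|\ge1.4$, and $\vartheta(1.4)=1/1.4<0.72$. So $p=f^{-1}(y)$ has $|w(p)|\le0.73<\frac56$ and $|x(p)|\le4$.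 As $p\notin D_3\times B_{5/6}$, $|x(p)|>3$. Then $p\in Q$ and $y=f(p)=p$, contradicting $|x(y)|\le3$.

**Step 6: $f'\in\overline{H_{P'}}$.** The purpose is to approximate $f'$ by homeomorphisms: near each center we undo the collapse, which is where the Schoenflies theorem enters. Let $\epsilon'>0$ be less than half the minimal distance between components of $M$. For each center $c$, in its cell, let
$$N_c=\iota(\{\|p\|\le\nu_c\}),\quad\mathring N_c=\iota(\{\|p\|<\nu_c\}),\quad N_c^*=\iota(\{\|p\|<1\})\supset N_c,$$
with $\nu_c<\frac12$ so small that $\operatorname{diam}N_c<\epsilon'$ and $\operatorname{diam}N_c\to0$ along an enumeration of the centers. The $N_c^*$ are disjoint open cells in $\{|x|<3,\ \frac14<|w|<\frac12\}$, because the cells lie in $|z|>3$ and $\vartheta(t)<\frac12$ for $t>3$.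

*$f'^{-1}(N_c^*)\subset D_3\times B_{2/3}$.* If $p\notin D_3\times B_{2/3}$ and $f(p)=f'(p)\in N_c^*$, then $|w(p)|<\frac12+\mu<\frac23$ and $|x(p)|\le4$. So $|x(p)|>3$, and $p\in Q$ is fixed: $f(p)=p\notin N_c^*$, a contradiction.

*$f'^{-1}(N_c)$ is an $n$-cell.* Let $V_c=\iota(\{0<\|p\|<2\nu_c\})\subset N_c^*$, open in $M$. By (f), $V_c\subset f'(M)$: if $y_0=\hat F(p_0)$ with $0<\|y_0\|<2\nu_c$, then $|x(p_0)|<3$ by (c), so $\iota(p_0)\in D_3\times\{\frac14<|w|\le\frac56\}$ and $f'(\iota(p_0))=\iota(y_0)$. By Step 5, $f':f'^{-1}(V_c)\to V_c$ is a bijection. It is a closed map, since $f'$ is closed ($M$ is compact) and we restrict to a full preimage; hence it is a homeomorphism. Thus $\Sigma_c=f'^{-1}(\partial N_c)$ is a bicollared $(n-1)$-sphere inside the chart, that is, in $\mathbb R^n$. The set $f'^{-1}(\mathring N_c)$ contains $\iota(c)$, is bounded and open, and is closed in $\mathbb R^n\setminus\Sigma_c$, as $f'^{-1}(N_c)=f'^{-1}(\mathring N_c)\cup\Sigma_c$ is compact. So it is a nonempty union of bounded components of $\mathbb R^n\setminus\Sigma_c$; there is exactly one (for $n=1$, the interval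 between two points). By Brown's generalized Schoenflies theorem (elementary if $n=1$), $f'^{-1}(N_c)$ is an $n$-cell with boundary $\Sigma_c$. Extend the homeomorphism $f'|:\Sigma_c\to\partial N_c$ to a homeomorphism $f'^{-1}(N_c)\to N_c$ by coning.

Let $f''$ be $f'$ with these extensions in place of $f'$ on all the sets $f'^{-1}(N_c)$. Both maps send $f'^{-1}(N_c)$ into $N_c$, so $\rho(f'',f')\le\epsilon'$.

*$f''$ is injective.* Off $\bigcup f'^{-1}(N_c)$, $f''=f'$ is injective by Step 5, with values off $\bigcup N_c$; and the $N_c$ are disjoint.

*$f''$ is continuous.* The cells are locally finite in $\mathbb R^n$, so the $N_c$ accumulate only at points of $D_3\times\{|w|=\frac14\}$. If $f'(p)$ is not such a point, $p$ has a neighborhood meeting only finitely many of the closed sets $f'^{-1}(N_c)$, and $f''$ is continuous there by pasting along the $\Sigma_c$. If $f'(p)$ is such a point, $p$ lies in no $f'^{-1}(N_c)$ and $f''(p)=f'(p)$. Let $p_i\to p$. Each closed set $f'^{-1}(N_c)$ contains $p_i$ for only finitely many $i$, so $d(f''(p_i),f'(p_i))\to0$ because $\operatorname{diam}N_c\to0$. Hence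 $f''(p_i)\to f''(p)$.

*$f''$ is onto.* Off $D_3\times B_{2/3}$ we have $f''=f$, so $f''(\partial M)=\partial M$; and $f''(\operatorname{int}M)\subset\operatorname{int}M$, since on $D_3\times B_{2/3}$ the values lie in the chart. By invariance of domain $f''(\operatorname{int}M)$ is open. It equals $f''(M)\cap\operatorname{int}M$, so it is closed in $\operatorname{int}M$. Since $\rho(f'',\mathrm{id})<\eta+\epsilon'$ is less than the distance between components, $f''$ maps each component of $M$ into itself. The interior of each component is connected, and its image is nonempty, open and closed in it. So $f''$ is onto.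

Thus $f''\in H(M)$. We have $P'\cap N_c=\emptyset$, since $N_c\subset\{|x|<3,\frac14<|w|<\frac12\}$. For $p\in P'$ therefore $f'(p)=p\notin\bigcup N_c$, and $f''(p)=p$. So $f''\in H_{P'}$, and as $\epsilon'$ was arbitrarily small, $f'\in\overline{H_{P'}}$. This proves Proposition 5. $\square$

## 7. Cube by cube: proof of Theorem C

If $P=M$ there is nothing to prove, since $\overline{H_M}=\{\mathrm{id}\}$. The plan is to enlarge the fixed set by elementary changes, cube by cube, until it is $M$.

**Step 1: the order of work.** Choose open embeddings $\psi_i:\mathbb R^n\to\operatorname{int}M$ and $K_i=\psi_i(\text{closed unit ball})$, $i=1,\dots,r_0$, whose interiors cover the compact set $M\setminus\operatorname{int}P\subset\operatorname{int}M$. Put $A_0=A\cup(M\setminus\bigcup\operatorname{int}K_i)$, a compact subset of $\operatorname{int}P$, and $A_i=A_{i-1}\cup K_i$; then $A_{r_0}=M$. We construct a finite sequence of closed sets, starting with $P$, each obtained from the preceding one by an elementary change, so that at the end of stage $i$ the current set contains $A_i$ in its interior.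

**Step 2: the cubes of stage $i$.** Write $P$ for the current set, so $A_{i-1}\subset\operatorname{int}P$, and work in $\psi_i(\mathbb R^n)=\mathbb R^n$. Take a fine cubical subdivision of $\mathbb R^n$. Let $\mathcal K$ be the finite complex of all faces of $n$-cubes meeting $K_i$, and $\mathcal L\subset\mathcal K$ the subcomplex of all faces of those $n$-cubes of $\mathcal K$ that meet $A_{i-1}$. The part of $A_{i-1}$ in the closed ball of radius $2$ is compact in $\operatorname{int}P$, so $|\mathcal L|\subset\operatorname{int}P$ for fine mesh. If $\sigma\in\mathcal K\setminus\mathcal L$, then $\sigma\cap A_{i-1}=\emptyset$, since otherwise an $n$-cube of $\mathcal K$ containing $\sigma$ would meet $A_{i-1}$; and the open cell $\mathring\sigma$ misses $|\mathcal L|$. List $\mathcal K\setminus\mathcal L$ as $\sigma_1,\dots,\sigma_q$ in order of nondecreasing dimension and put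
$$X_l=A_{i-1}\cup|\mathcal L|\cup\sigma_1\cup\dots\cup\sigma_l.$$
Proper faces of $\sigma_l$ lie in $\mathcal L$ or come earlier, so $\partial\sigma_l\subset X_{l-1}$. Different cubes meet in common faces, so $\mathring\sigma_l\cap X_{l-1}=\emptyset$. We have $X_0\subset\operatorname{int}P$. Suppose the current set, again called $P$, satisfies $X_{l-1}\subset\operatorname{int}P$. Let $\sigma=\sigma_l$, $k=\dim\sigma$, with half-side $h$ and center $p_\sigma$.

**Step 3: the change at an $n$-cube.** Let $k=n$. Since $\partial\sigma\subset X_{l-1}\subset P$, Lemma 2 applies. Then $X_l\subset\operatorname{int}(P\cup\sigma)$, because $\partial\sigma\subset\operatorname{int}P$. The cube $\sigma$ is disjoint from $A_{i-1}\supset A$, so the support of $c_t$ can be taken disjoint from $A$.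

**Step 4: the change at a lower cube.** Let $k<n$ and $m=n-k$. We must place a handle chart with $Q\subset P$. Since $\partial\sigma\subset\operatorname{int}P$, we can choose $\omega\in(0,\frac h2)$ such that all points of $\sigma$ of max-norm radius in $[h-2\omega,h]$ about $p_\sigma$ lie in $\operatorname{int}P$ (no condition if $k=0$). Let $\ell$ be a radial homeomorphism of $\{x\in\mathbb R^k:|x|<6\}$ onto $\{|x|<h\}$ taking the radii $1,4$ to $h-2\omega,h-\omega$. Put $\varphi(x,w)=p_\sigma+\ell(x)+\mathsf rw$, with $\ell(x)$ parallel and $w$ orthogonal to $\sigma$. Take $\mathsf r>0$ so small that $Q\subset P$, that $\varphi(D_5\times B_{R+1})$ is disjoint from $X_{l-1}$, and that it lies in a prescribed neighborhood of $\sigma$. This is possible because $\varphi(\{1\le|x|\le4\}\times0)\subset\operatorname{int}P$ and $\varphi(D_5\times0)\subset\mathring\sigma$ are compact, and $X_{l-1}$ is compact and disjoint from $\mathring\sigma$. Apply Proposition 5, giving $P'$.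

Then $A\subset P'$, because $A\subset X_{l-1}$ misses $\varphi(D_5\times B_{R+1})$, hence the removed part. For the same reason the support of $c_t$, contained in $\varphi(D_{3.5}\times B_{7/6})$, misses $A$. And $X_l\subset\operatorname{int}P'$: points of $X_{l-1}$, and points of $\sigma$ of radius $\ge h-\omega$, are in $\operatorname{int}P$ and off the closed set $\varphi(D_3\times B_1)$; the other points of $\sigma$ are in the interior of $\varphi(D_4\times B_{1/4})$. (For $k=0$, $\sigma=\{p_\sigma\}$, $Q=\emptyset$, and only the last case occurs.)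

At the end $X_q\supset A_{i-1}\cup K_i=A_i$, which completes stage $i$. After all stages the closed set is $M$.

**Step 5: choose the constants backwards.** We now have closed sets $P=P_0,P_1,\dots,P_N=M$ containing $A$, elementary changes from $P_{i-1}$ to $P_i$, and collapses $c^i_t$ with supports disjoint from $A$. All these are fixed before any $\delta,\eta$ is chosen. The meshes, and $\mathsf r,\tau$, are taken so small that each $c^i_t$ moves points by less than $\epsilon/2$; this is possible since $c^i_t$ moves points only inside a small neighborhood of a small cube. Let $\delta_N=\epsilon/2$. Going backwards, Lemma 1 gives $\delta_{i-1}\le\epsilon/2$ and $\overline\Psi_i$ defined on $\{f\in\overline{H_{P_{i-1}}}:\rho(f,\mathrm{id})<\delta_{i-1}\}$ with values in $\{f\in\overline{H_{P_i}}:\rho(f,\mathrm{id})<\delta_i\}$. Let $\delta=\delta_0$. For $f\in\overline{H_P}$ with $\rho(f,\mathrm{id})<\delta$ put $f_0=f$ and $f_i=\overline\Psi_i(f_{i-1})$. Then $f_N\in\overline{H_M}=\{\mathrm{id}\}$. Concatenating the homotopies of Lemma 1, $c^i_tf_{i-1}$ followed by $c^i_{1-t}f_i$, gives $K_t$. It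 lies in $\overline{H_A}$, and $\rho(c^i_tf_j,\mathrm{id})\le\rho(c^i_tf_j,f_j)+\rho(f_j,\mathrm{id})<\epsilon/2+\epsilon/2=\epsilon$. This proves Theorem C. $\square$

## 8. Absorbing the collar: contraction at the identity in $\overline H_\partial(M)$

**Proposition 6.** For $\mathcal G=\overline H(M)$ or $\overline H_\partial(M)$ and each $\epsilon>0$ there is $\delta>0$ such that $\{f\in\mathcal G:\rho(f,\mathrm{id})<\delta\}$ contracts to $\mathrm{id}$ inside $\{f\in\mathcal G:\rho(f,\mathrm{id})<\epsilon\}$.

If $\partial M=\emptyset$, this is Theorem C with $A=P=\emptyset$ (trivial if $\dim M=0$). So let $\partial M\ne\emptyset$. By Brown there is a collar $\mathrm{col}:\partial M\times[0,1]\to M$: an embedding with $\mathrm{col}(y,0)=y$ and $\mathrm{col}(\partial M\times[0,1))$ open.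

**Step 1: push $f$ off the boundary.** The purpose is to make $f$ a product near $\partial M$. For $t\in[0,1]$ let $j_t:M\to M\setminus\mathrm{col}(\partial M\times[0,\frac t2))$ be the homeomorphism $j_t(\mathrm{col}(y,s))=\mathrm{col}(y,\frac t2+s(1-\frac t2))$, the identity off the collar. For $f\in\overline H(M)$ we have $f(\partial M)=\partial M$ and $f|_{\partial M}\in\overline H(\partial M)$. Let
$$S_t(f)=j_tfj_t^{-1}\ \text{ on }j_t(M),\qquad S_t(f)(\mathrm{col}(y,s))=\mathrm{col}(f(y),s)\ \text{ for }s\le\tfrac t2 .$$
At $s=\frac t2$ both formulas give $\mathrm{col}(f(y),\frac t2)$. The map $(t,p)\mapsto(t,j_t(p))$ is an embedding of the compact space $[0,1]\times M$. So $S_t(f)(p)$ is continuous in $(t,f,p)$ on each of two closed sets covering the domain, hence on all of it. Since $M$ is compact, $(t,f)\mapsto S_t(f)$ is $\rho$-continuous. Clearly $S_0(f)=f$ and $S_t(H(M))\subset H(M)$, so $S_t(\overline H(M))\subset\overline H(M)$. Since $S_t(\mathrm{id})=\mathrm{id}$ and $[0,1]$ is compact, $\rho(S_t(f),\mathrm{id})$ is small for all $t$ if $\rho(f,\mathrm{id})$ is small. $S_t$ preserves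 $H_\partial(M)$, hence $\overline H_\partial(M)$.

**Step 2: the case $\overline H_\partial(M)$.** Let $P_0=\mathrm{col}(\partial M\times[0,\frac12])$. Then $S_1(H_\partial(M))\subset H_{P_0}$, so $S_1(\overline H_\partial(M))\subset\overline{H_{P_0}}$. Follow $S_t$, $0\le t\le1$, by the homotopy of Theorem C for $P=P_0$ and $A=\mathrm{col}(\partial M\times[0,\frac14])$. It stays in $\overline{H_A}\subset\overline H_\partial(M)$, and within $\epsilon$ of $\mathrm{id}$ if $\delta$ is small.

## 9. Untwisting the boundary values: the case $\overline H(M)$ of Proposition 6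

**Step 1: the homotopy.** The purpose is to move $f|_{\partial M}$ to the identity inside the collar. The closed manifold $\partial M$ is covered by the first case of Proposition 6. So on a neighborhood of $\mathrm{id}$ in $\overline H(\partial M)$ there is a homotopy $K^\partial_u$ in $\overline H(\partial M)$ with $K^\partial_0(g)=g$ and $K^\partial_1(g)=\mathrm{id}$, as close to $\mathrm{id}$ as we like. For $f\in\overline H(M)$ near $\mathrm{id}$ and $g=f|_{\partial M}$, let $R_t(f)=S_1(f)$ off $\mathrm{col}(\partial M\times[0,\frac12])$ and
$$R_t(f)(\mathrm{col}(y,s))=\mathrm{col}\bigl(K^\partial_{t(1-2s)}(g)(y),\,s\bigr),\qquad0\le s\le\tfrac12 .$$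
At $s=\frac12$ this is $\mathrm{col}(g(y),\frac12)=S_1(f)(\mathrm{col}(y,\frac12))$. So $R_t(f)$ is well defined and continuous in $(t,f)$, and it is near $\mathrm{id}$ if $f$ is. Moreover $R_0=S_1$ and $R_1(f)|_{\partial M}=\mathrm{id}$.

**Step 2: $R_t(f)\in\overline H(M)$ and $R_1(f)\in\overline H_\partial(M)$.** The formula for $R_t(f)$ contains a path of non-homeomorphisms, and we must approximate it by a path of homeomorphisms. By local contractibility of $H(\partial M)$ at $\mathrm{id}$ (Černavskii; Edwards–Kirby), elements of $H(\partial M)$ near $\mathrm{id}$ can be joined to $\mathrm{id}$ by small paths: join $h$, and also $\mathrm{id}$, to the constant value of a contraction. By right invariance (1), applied to $h'h^{-1}$, for each $\mu>0$ there is $\nu\in(0,\mu)$ such that any two elements of $H(\partial M)$ at distance $<\nu$ are joined by a path in $H(\partial M)$ of diameter $<\mu$.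

Let $g_u=K^\partial_u(g)$, $u\in[0,t]$. If $t>0$, partition $[0,t]$ by $0=u_0<\dots<u_N=t$ so that $g_u$ oscillates by less than $\nu/3$ on each interval. Choose $h_{u_i}\in H(\partial M)$ within $\nu/3$ of $g_{u_i}$, with $h_0=h|_{\partial M}$ for some $h\in H(M)$ as close to $f$ as we like (and within $\nu/3$), and with $h_1=\mathrm{id}$ if $t=1$, which is possible as $g_1=\mathrm{id}$. Consecutive $h_{u_i}$ have distance less than $\nu$. Joining them by paths of diameter $<\mu$ gives a path $h_u$ in $H(\partial M)$ with
$$\rho(h_u,g_u)<\mu+\tfrac\nu3+\tfrac\nu3<2\mu .$$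
If $t=0$, use just $h_0$. The map equal to $S_1(h)$ off $\mathrm{col}(\partial M\times[0,\frac12])$ and to $\mathrm{col}(y,s)\mapsto\mathrm{col}(h_{t(1-2s)}(y),s)$ on it is well defined, because at $s=\frac12$ both give $\mathrm{col}(h(y),\frac12)$. It is a homeomorphism of $M$, as close to $R_t(f)$ as we like, and it is the identity on $\partial M$ if $t=1$.

**Step 3: the contraction.** Follow $S_t$ by $R_t$, and then by the homotopy of the case $\overline H_\partial(M)$ applied to $R_1(f)\in\overline H_\partial(M)$. Choose first $\epsilon_1\le\epsilon$ such that elements of $\overline H_\partial(M)$ within $\epsilon_1$ of $\mathrm{id}$ contract within $\epsilon$ of $\mathrm{id}$, then $K^\partial$ and $\delta$ such that all $S_t(f)$ and $R_t(f)$ are within $\epsilon_1$ of $\mathrm{id}$ when $\rho(f,\mathrm{id})<\delta$. This contracts the $\delta$-ball about $\mathrm{id}$ in $\overline H(M)$ to $\mathrm{id}$ inside the $\epsilon$-ball, and proves Proposition 6. $\square$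

## 10. From the identity to every point: proof of Theorems A and B

A map $f_0\in\mathcal G$ has no inverse with which to translate it to $\mathrm{id}$. But a nearby homeomorphism has one, and right translation by it is an isometry.

*Proof of Theorem B.* Let $\epsilon>0$. Take $\delta_0\le\epsilon$ from Proposition 6 for $\epsilon/2$, with contraction $\Gamma_t$ of the $\delta_0$-ball about $\mathrm{id}$. Put $\delta=\delta_0/2$ and let $f_0\in\mathcal G$. By density choose $h\in H(M)$ (respectively $H_\partial(M)$) with $\rho(f_0,h)<\delta_0/2$. If $f\in\mathcal G$ and $\rho(f,f_0)<\delta$, then $fh^{-1}\in\mathcal G$, and by (1)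
$$\rho(fh^{-1},\mathrm{id})=\rho(f,h)<\delta+\tfrac{\delta_0}2=\delta_0 .$$
So $f\mapsto\Gamma_t(fh^{-1})h$ is defined. It is continuous in $(t,f)$, equals $f$ at $t=0$ and the constant $h$ at $t=1$. It stays in $\mathcal G$, and $\rho(\Gamma_t(fh^{-1})h,h)=\rho(\Gamma_t(fh^{-1}),\mathrm{id})<\epsilon/2$. Since $\rho(h,f_0)<\delta_0/2\le\epsilon/2$, it stays within $\epsilon$ of $f_0$. The number $\delta$ does not depend on $f_0$. $\square$

*Proof of Theorem A.* Let $U$ be a neighborhood of $f_0\in\overline H(M)$. Take $\epsilon$ with $B(f_0,\epsilon)\subset U$, and $V=B(f_0,\delta)$ with $\delta$ from Theorem B, taken at most $\epsilon$. The inclusion $V\hookrightarrow U$ is null-homotopic within $U$. $\square$
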